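\title{A dimension-raising simple map of the pseudo-arc into the plane}

\begin{abstract}
A continuous map is simple if it assumes each value at most twice. We construct a simple map of the pseudo-arc onto the $2$-sphere and deduce that there is a simple map of the pseudo-arc into the plane whose image contains a disc. Simple maps with two-dimensional image are dense among all maps of the pseudo-arc into the plane, although the maps with two-dimensional image form a meager set. The sphere is viewed as a torus modulo $\pm1$ with an irrational foliation. Cutting it along one leaf gives a chainable continuum with a simple map onto the sphere, and this continuum is turned into the pseudo-arc by infinitely many crooked foldings along the leaves, each of which is close to a homeomorphism of the sphere.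
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{map} is a continuous map, a \emph{compactum} is a compact metric space, a \emph{continuum} is a nonempty connected compactum, and $\dim$ is covering dimension. A map $f:Y\to Z$ from a compactum into a metric space is \emph{simple} if $|f^{-1}(z)|\le2$ for every $z\in Z$. A simple map is \emph{dimension-raising} if $\dim f(Y)>\dim Y$.

A one-to-one map of a compactum is an embedding, so it cannot change dimension. Simple maps are the first class of maps that can, and by a theorem of Hurewicz they raise dimension by at most $1$. The basic example is the Cantor step function $c:C\to[0,1]$ on the Cantor set $C$. It identifies the two endpoints of each gap of $C$ and nothing else, so it is simple, and it raises dimension from $0$ to $1$. One dimension higher,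
\[
\mathrm{id}\times c:[0,1]\times C\to[0,1]\times[0,1]
\]
is a dimension-raising simple map of a one-dimensional compactum into the plane. Its domain is a bundle of parallel arcs, which the map pushes together until they fill a square.

We ask whether the plane can still be filled when the domain is a continuum that contains no arc at all. A continuum is \emph{chainable} if for every $\varepsilon>0$ it has a cover by open sets $U_1,\dots,U_m$ of diameter less than $\varepsilon$ with $U_i\cap U_j\ne\emptyset$ exactly when $|i-j|\le1$. It is \emph{hereditarily indecomposable} if none of its subcontinua is the union of two proper subcontinua. The \emph{pseudo-arc} $P$ is the unique nondegenerate chainable hereditarily indecomposable continuum; it is one-dimensional. It contains no arc, because an arc is the union of its two halves.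

It is known that $P\times C$ embeds in $P$. If $e:P\times C\to P$ is an embedding with image $K$, then $\dim K=1$ and $(\mathrm{id}_P\times c)\circ e^{-1}$ is a simple map of $K$ onto the two-dimensional space $P\times[0,1]$. So a one-dimensional subcompactum of $P$ admits a dimension-raising simple map. However, $P\times[0,1]$ does not embed in the plane. This leads to the following question, posed in~\cite{CWE}.

\medskip
\noindent\textbf{Question.} \emph{Is there a simple map $f:P\to\mathbb R^2$ with $\dim f(P)>\dim P$, that is, with $\dim f(P)=2$?}
\medskip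

One might well guess that the answer is no. The example above pushes together parallel copies of $P$, and this is what forces its image out of the plane. A category argument does not produce such a map either, since a typical map of $P$ into the plane has an image of dimension at most $1$ (Theorem~\ref{thm:dense}). Nevertheless the answer is yes.

\begin{theorem}\label{thm:plane}
There is a simple map of the pseudo-arc $P$ into $\mathbb R^2$ whose image contains a closed disc. Hence its image has dimension $2>\dim P$.
\end{theorem}

\begin{theorem}\label{thm:sphere}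
There is a simple map of $P$ onto the sphere $S^2$.
\end{theorem}

Let $C(P,\mathbb R^2)$ be the space of maps $P\to\mathbb R^2$ with the supremum metric.

\begin{theorem}\label{thm:dense}
For every map $g_0:P\to\mathbb R^2$ and every $\varepsilon>0$ there is a simple map $g:P\to\mathbb R^2$ with $\sup|g-g_0|<\varepsilon$ and $\dim g(P)=2$. On the other hand, the maps $g\in C(P,\mathbb R^2)$ with $\dim g(P)=2$ form a meager set.
\end{theorem}

The main work is Theorem~\ref{thm:sphere}. In Sections~\ref{sec:cut} and~\ref{sec:chain} we close up the bundle $[0,1]\times C$ into a chainable continuum $X$ with a simple map $\kappa$ onto a sphere $S$. In Sections~\ref{sec:crooked} and~\ref{sec:fold} we fold $X$ crookedly along its arcs by a map that covers a map of $S$ close to a homeomorphism; Section~\ref{sec:model} shows this step in the plane, where it is a two-line computation. In Section~\ref{sec:limit} the inverse limit of a sequence of foldings is shown to be the pseudo-arc and to map simply onto $S$. Theorems~\ref{thm:plane} and~\ref{thm:dense} follow in Sections~\ref{sec:plane} and~\ref{sec:dense} by a general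 position argument.

\section{Standard facts and crooked paths}\label{sec:facts}

We use the following textbook facts. Here $Y$ is a compactum.

\begin{itemize}
\item[(F1)] $\dim Y\le n$ means that every finite open cover of $Y$ has a finite open refinement in which each point lies in at most $n+1$ members. A closed subset of $Y$ has dimension at most $\dim Y$.
\item[(F2)] A subset of $\mathbb R^2$ has dimension at most $2$, a disc has dimension $2$, and a subset of $\mathbb R^2$ without interior points has dimension at most $1$.
\item[(F3)] (Hurewicz--Wallman) If $\dim Y\le n$ and $Y_0\subset Y$ is closed, then every map $Y_0\to S^n$ extends to a map $Y\to S^n$.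
\item[(F4)] If $Y_0\subset Y$ is closed, every map $e:Y_0\to\mathbb R^2$ with $|e|\le r$ extends to a map $\tilde e:Y\to\mathbb R^2$ with $|\tilde e|\le r$: extend both coordinates by Tietze's theorem and compose with the radial retraction onto the disc of radius $r$.
\end{itemize}

An \emph{$\varepsilon$-map} is a map all of whose fibers have diameter less than $\varepsilon$.

\begin{lemma}\label{lem:epsmap}
\textup{(a)} If $g:Y\to Z$ is an $\varepsilon$-map of a compactum into a metric space, then there is $\eta>0$ such that the preimage of every set of diameter less than $\eta$ has diameter less than $\varepsilon$.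

\textup{(b)} A continuum that has an $\varepsilon$-map onto an arc for every $\varepsilon>0$ is chainable.
\end{lemma}

\begin{proof}
(a) The set of pairs $(y,y')$ with $g(y)=g(y')$ is compact, so the distance from $y$ to $y'$ has a maximum $\varepsilon'<\varepsilon$ on it. Take $\varepsilon''\in(\varepsilon',\varepsilon)$. On the compact set of pairs at distance at least $\varepsilon''$, the distance from $g(y)$ to $g(y')$ has a positive lower bound $\eta$. Preimages of sets of diameter less than $\eta$ have diameter at most $\varepsilon''$.

(b) Let $g$ be an $\varepsilon$-map onto $[0,1]$ and take $\eta$ from (a). Cover $[0,1]$ by relatively open intervals $V_1,\dots,V_m$ of length less than $\eta$ with $V_i\cap V_j\neq\emptyset$ exactly when $|i-j|\le1$. Since $g$ is onto, the sets $g^{-1}(V_i)$ have the same intersection pattern.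
\end{proof}

Hereditary indecomposability will come from the following property of paths.

\begin{definition}\label{def:crooked}
Let $I\subset\mathbb R$ be an interval, $(Z,d)$ a metric space and $\varepsilon>0$. A map $w:I\to Z$ is \emph{$\varepsilon$-crooked} if for all $s_1\le s_2$ in $I$ there are $p,q$ with
\[
s_1\le p\le q\le s_2,\qquad d(w(p),w(s_2))\le\varepsilon,\qquad d(w(q),w(s_1))\le\varepsilon .
\]
\end{definition}

On its way from $w(s_1)$ to $w(s_2)$, a crooked path first comes almost to $w(s_2)$, then returns almost to $w(s_1)$, and only then finishes the trip. For example, the identity of $[0,n]$ is $\varepsilon$-crooked exactly when $\varepsilon\ge n/2$: the choice $p=q=(s_1+s_2)/2$ works for such $\varepsilon$, and for $s_1=0$, $s_2=n$ we need $n-\varepsilon\le p\le q\le\varepsilon$.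

Crookedness passes to subintervals, and it is preserved by isometries of $Z$ and by increasing changes of the parameter. It is also preserved by reversing time, and therefore by decreasing changes of the parameter. Indeed, let $\bar w(s)=w(-s)$ and $s_1\le s_2$; if $p',q'$ serve the pair $-s_2\le-s_1$ for $w$, then $p=-q'$ and $q=-p'$ serve the pair $s_1\le s_2$ for $\bar w$.

\section{The idea: a fold made of two shears}\label{sec:model}

To turn the arcs of $[0,1]\times C$ into pseudo-arcs one folds them crookedly again and again and passes to an inverse limit. If every horizontal arc is folded by the same function $v$, the square is folded by $v\times\mathrm{id}$, and in the limit the target is a product such as $P\times[0,1]$. To keep the target a surface, we want foldings of horizontal lines that are close to homeomorphisms of the plane. A fixed folding is not.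

\begin{remark}\label{rem:notlimit}
Let $\Phi:\mathbb R^2\to\mathbb R^2$ be a map with $\Phi-\mathrm{id}$ bounded and with a disconnected fiber $\Phi^{-1}(w)$. Then there is $r>0$ such that no homeomorphism $h$ of $\mathbb R^2$ satisfies $|h-\Phi|<r$. Indeed, cover the compact fiber by disjoint open sets $U_1,U_2$ that both meet it. As $\Phi$ is proper, there is $r>0$ such that the $\Phi$-preimage of the disc $B(w,2r)$ lies in $U_1\cup U_2$. If $|h-\Phi|<r$, the connected set $h^{-1}(B(w,r))$ contains the fiber and lies in $U_1\cup U_2$, which is impossible.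
\end{remark}

So the folding must be chosen after the degree of approximation, and it must vary from line to line. Let $\psi:\mathbb R\to[-1,1]$ be a map and let $N,T,K>0$, with $K$ large. The shears
\[
\mathcal V(x,y)=\bigl(x,\;y+\psi(x/T)/K\bigr),\qquad \mathcal H(x,y)=\bigl(x+N\sin2\pi Ky,\;y\bigr)
\]
are homeomorphisms of the plane; the inverse of each is obtained by changing the sign of the added term. Their composition is
\[
h(x,y)=\mathcal H\mathcal V(x,y)=\bigl(v_y(x),\;y+\psi(x/T)/K\bigr),\qquad v_y(x)=x+N\sin2\pi\bigl(Ky+\psi(x/T)\bigr).
\]
Let $\Phi(x,y)=(v_y(x),y)$. Then $\Phi$ maps each horizontal line to itself and $|h-\Phi|\le1/K$. The point is that $K$ enters $v_y$ only through the phase $Ky$, so the size of the folds does not depend on $K$. For $N=T=1$, $y=0$ and $\psi(s)=4s$ on $[-\frac14,\frac14]$ we have $v_0(x)=x+\sin8\pi x$ there, so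
\[
v_0(0)=0,\qquad v_0(\tfrac1{16})=\tfrac{17}{16},\qquad v_0(\tfrac3{16})=-\tfrac{13}{16},\qquad v_0(\tfrac14)=\tfrac14
\]
for every $K$. Geometrically, $\mathcal V$ bends a horizontal line into a graph that deviates from it by at most $1/K$. The shear $\mathcal H$ runs through its full range $[-N,N]$ over a change of height $1/K$, so it stretches this graph into an embedded curve with long horizontal folds lying at slightly different heights. The map $\Phi$ forgets these heights.

We need the path $x\mapsto v_y(x)$ to be crooked for every phase, between any two times $x_1\le x_2$. If $x_2-x_1$ is at most of order $T$ and $T$ is small, this follows when $\psi$ is crooked. If $x_2-x_1$ is larger and $v_y(x_1)$, $v_y(x_2)$ are within $2N$ of each other, it follows because the sine sweeps out $[-N,N]$ on every interval of length $T$. At long range it fails in the plane: since $|v_y(x)-x|\le N$, the conditions on $p$ and $q$ force $p\ge x_2-2N-\varepsilon$ and $q\le x_1+2N+\varepsilon$, so $p>q$ once $x_2-x_1>4N+2\varepsilon$. The remedy is to wind the lines densely into a compact space, so that every segment of length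 $N$ passes close to every point. This is done next.

\section{The sphere cut along a leaf}\label{sec:cut}

\subsection{The lattice and the sphere}
Let $\varphi=\frac{1+\sqrt5}2$ and let $\omega\mapsto\omega'$ be the conjugation of the ring $\mathbb Z[\varphi]=\{a+b\varphi:a,b\in\mathbb Z\}$, that is, the automorphism with $\varphi'=\frac{1-\sqrt5}2=-1/\varphi$. The number $\varphi$ is a unit, since $\varphi^{-1}=\varphi-1$. Put
\[
\Lambda=\{(\omega,\omega'):\omega\in\mathbb Z[\varphi]\}\subset\mathbb R^2 .
\]
This is a lattice with basis $(1,1)$, $(\varphi,\varphi')$. It has no nonzero horizontal or vertical vector, because $\omega=0$ if and only if $\omega'=0$. We write $\lambda=(\lambda_x,\lambda_y)$, and we let $\Pi$ be the closed parallelogram spanned by the basis, so that $\Pi+\Lambda=\mathbb R^2$. The golden ratio serves only to write down explicitly the vectors in Lemma~\ref{lem:dual} and the bases in Section~\ref{sec:chain}.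

The functions $x/T$ and $Ky$ of Section~\ref{sec:model} are not defined modulo $1$ on the torus $\mathbb R^2/\Lambda$. They will be replaced by $\langle\zeta,z\rangle$ and $\langle\xi,z\rangle$ with $\zeta,\xi$ in the dual lattice $\Lambda^*=\{\xi\in\mathbb R^2:\langle\xi,\lambda\rangle\in\mathbb Z\text{ for all }\lambda\in\Lambda\}$.

\begin{lemma}\label{lem:dual}
$\Lambda^*$ contains vectors $\zeta$ with $\zeta_x>0$ arbitrarily large. It also contains vectors $\xi$ with, simultaneously, $\xi_x>0$ arbitrarily small and $|\xi_y|$ arbitrarily large.
\end{lemma}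

\begin{proof}
For $u\in\mathbb Z[\varphi]$ the vector $(u/\sqrt5,-u'/\sqrt5)$ lies in $\Lambda^*$: its inner product with $(\omega,\omega')$ is $(u\omega-(u\omega)')/\sqrt5$, and $(a+b\varphi)-(a+b\varphi)'=b\sqrt5$. Take $u=\varphi^i$ for $\zeta$, and $u=\varphi^{-j}$, with $|u'|=\varphi^j$, for $\xi$.
\end{proof}

Let $G$ be the group of isometries $z\mapsto\pm z+\lambda$, $\lambda\in\Lambda$, and let $\rho:\mathbb R^2\to S=\mathbb R^2/G$ be the quotient map. The formula
\[
d_S(\rho z,\rho z')=\min_{\gamma\in G}|z-\gamma z'|\le|z-z'|
\]
defines a metric on $S$. It induces the quotient topology, since $\rho$ is open and the ball of radius $r$ about $\rho z$ is $\rho(B(z,r))$. The space $S$ is a $2$-sphere. Indeed, the Weierstrass function $\wp:\mathbb C\to\hat{\mathbb C}$ of $\Lambda$ is $\Lambda$-periodic and even, and it assumes each value exactly twice on $\mathbb C/\Lambda$, counted with multiplicity. If $z\not\equiv-z \pmod\Lambda$, the two preimages of $\wp(z)$ are $z$ and $-z$; if $z\equiv-z$, then $\wp$ is even about $z$ and assumes its value there with multiplicity $2$. So the fibers of $\wp$ are the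 $G$-orbits, and $\wp$ induces a continuous bijection of the compact space $S$ onto $\hat{\mathbb C}$.

\subsection{The split line}
Let $D=\{\lambda_y:\lambda\in\Lambda\}=\mathbb Z[\varphi]$. This is a countable subgroup of $\mathbb R$, and it is dense because it contains the numbers $\varphi^{-j}\to0$. The lines $\mathbb R\times\{s\}$, $s\in D$, all have the same image in $S$. To cut $S$ along this one leaf, we double these lines.

Let $\hat{\mathbb R}$ be $\mathbb R$ with each $s\in D$ replaced by two points $s^-<s^+$, with the order topology, and let $\beta:\hat{\mathbb R}\to\mathbb R$ send $s^\pm$ to $s$ and fix all other points. Every nonempty bounded set $A\subset\hat{\mathbb R}$ has a supremum: with $s=\sup\beta(A)$, it is $s$ if $s\notin D$, it is $s^+$ if $s^+\in A$, and it is $s^-$ otherwise. Hence closed bounded intervals of $\hat{\mathbb R}$ are compact. For $r<s$ in $D$ the interval $[r^+,s^-]=(r^-,s^+)$ is therefore both compact and open, and since $D$ is dense these intervals form a countable base. So $\hat{\mathbb R}$ is metrizable. The map $\beta$ is continuous, since preimages of open intervals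 are open intervals, and it is proper, since the preimage of $[a,b]$ is a closed subset of some $[r^+,s^-]$. Each $[r^+,s^-]$ has no isolated points and has a base of closed and open sets, so it is a Cantor set, and $\beta$ plays on it the role of the step function $c$.

\subsection{The continuum $X$ and the map $\kappa$}
The group $D$ acts on $\hat{\mathbb R}$ by translations, with $r^\pm+s=(r+s)^\pm$, and negation acts by $-(r^\pm)=(-r)^\mp$. These bijections preserve or reverse the order, so they are homeomorphisms. Thus $G$ acts on $\mathbb R\times\hat{\mathbb R}$ by $(x,t)+\lambda=(x+\lambda_x,t+\lambda_y)$ and $-(x,t)=(-x,-t)$, and the map $\mathrm{id}\times\beta:\mathbb R\times\hat{\mathbb R}\to\mathbb R^2$ is proper and $G$-equivariant. Consequently: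
\begin{itemize}
\item for compact $Q\subset\mathbb R\times\hat{\mathbb R}$ only finitely many $\gamma\in G$ satisfy $\gamma Q\cap Q\ne\emptyset$, since this is so in $\mathbb R^2$;
\item the $\Lambda$-translates of the compact set $\hat\Pi=(\mathrm{id}\times\beta)^{-1}(\Pi)$ cover $\mathbb R\times\hat{\mathbb R}$.
\end{itemize}

Let $X=(\mathbb R\times\hat{\mathbb R})/G$ and write $[x,t]$ for the class of $(x,t)$. The quotient map is open, so $X$ is second countable, and $X$ is compact as the image of $\hat\Pi$. To see that $X$ is Hausdorff, let $u,v$ lie in different orbits and take compact neighborhoods $U,V$ of them. Only finitely many $\gamma$ satisfy $\gamma U\cap V\ne\emptyset$. For these $\gamma u\neq v$, so after shrinking $U$ and $V$ we have $\gamma U\cap V=\emptyset$ for all $\gamma\in G$, and the images of $U$ and $V$ are disjoint neighborhoods. Hence $X$ is a compactum. Fix a metric $d$ on $X$.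

\begin{lemma}\label{lem:kappa}
The map $\kappa:X\to S$, $\kappa[x,t]=\rho(x,\beta(t))$, is simple and onto.
\end{lemma}

\begin{proof}
It is onto because $\beta$ is. If $\kappa[x',t']=\kappa[x,t]$, then $(x',\beta(t'))=\gamma(x,\beta(t))$ for some $\gamma\in G$. Replacing the representative $(x',t')$ by $\gamma^{-1}(x',t')$, we get $x'=x$ and $t'\in\beta^{-1}(\beta(t))$, a set of at most two points.
\end{proof}

A \emph{leaf} of $X$ is the image of a line $\mathbb R\times\{t\}$, and a \emph{leaf segment of length $N$} is the image of $I\times\{t\}$, where $I$ is a closed interval of length $N$. Short leaf segments are uniformly small, and long ones are uniformly dense.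

\begin{lemma}\label{lem:UL}
Let $\varepsilon>0$.
\begin{itemize}
\item[(U)] There is $\varepsilon_1\in(0,1]$ such that $d([x,t],[x',t])\le\varepsilon$ whenever $|x-x'|\le\varepsilon_1$.
\item[(L)] There is $N$ such that every point of $X$ is within $\varepsilon$ of every leaf segment of length at least $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(U) Let $\hat\Pi\subset[-R,R]\times[r^+,s^-]$. The quotient map is uniformly continuous on the compact set $[-R-1,R+1]\times[r^+,s^-]$. This gives $\varepsilon_1\le1$ that works for $(x,t)\in\hat\Pi$. Translations preserve $x-x'$, so it works for all $(x,t)$.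

(L) Cover $X$ by finitely many nonempty open sets of diameter at most $\varepsilon$. It suffices to find, for one such set $O$, a number $N_O$ such that all leaf segments of length at least $N_O$ meet $O$. The preimage $\tilde O$ of $O$ is open and $G$-invariant, and it contains a set $\{x_0\}\times[r^+,s^-]$ with $r<s$ in $D$. The intervals $(r,s)+\lambda_y$, $\lambda\in\Lambda$, cover $\mathbb R$ because $D$ is dense. So there are $\lambda^1,\dots,\lambda^m\in\Lambda$ such that each $(x,y)\in\Pi$ has $y-\lambda^i_y\in(r,s)$ for some $i$. Let $M\ge|x_0+\lambda^i_x-x|$ for all $i$ and all $(x,y)\in\Pi$. If $(x,t)\in\hat\Pi$, then for a suitable $i$ the point $(x_0+\lambda_x^i,t)$ lies in $(\{x_0\}\times[r^+,s^-])+\lambda^i\subset\tilde O$, so $[x-M,x+M]\times\{t\}$ meets $\tilde O$. By translation this holds for all $(x,t)$. Put $N_O=2M$.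
\end{proof}

By (L) every leaf is dense, so $X$ is connected. It is nondegenerate, since $\kappa$ is onto. Thus $X$ is a nondegenerate continuum.

\section{The continuum $X$ is chainable}\label{sec:chain}

We need maps of $X$ onto arcs with small fibers. We take a short vertical transversal $E$ and follow the lines from one translate of $E$ to the next. This cuts $\mathbb R\times\hat{\mathbb R}$ into translates of two long thin rectangles. Collapsing each rectangle vertically would map $(\mathbb R\times\hat{\mathbb R})/\Lambda$ onto a wedge of two circles. The symmetry $-1$ reverses each rectangle, so it folds each circle into an arc, and the wedge becomes a single arc. This is the reason for passing from the torus to the sphere.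

Fix an even integer $k\ge0$; everything below depends on $k$. Put
\[
\lambda_1=(A_1,B_2)=(\varphi^k,\varphi^{-k}),\qquad \lambda_2=(A_2,-B_1)=(\varphi^{k+1},-\varphi^{-k-1}).
\]
Since $\varphi^k$ is a unit, $\varphi^k,\varphi^{k+1}$ is a basis of $\mathbb Z[\varphi]$, so $\lambda_1,\lambda_2$ is a basis of $\Lambda$. Moreover $A_i,B_i>0$, $A_1\ne A_2$, and $B_1,B_2\in D$. Let $\ell=(A_1+A_2)/2$ and
\begin{gather*}
J_1=[0^+,B_1^-],\qquad J_2=[(-B_2)^+,0^-],\qquad W=J_1\sqcup J_2=[(-B_2)^+,B_1^-],\\
E=\{-\ell\}\times W,\qquad R_i=[-\ell,-\ell+A_i]\times J_i\quad(i=1,2);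
\end{gather*}
see Figure~\ref{fig:rect}. The position $-\ell$ is chosen so that
\begin{equation}\label{eq:sym}
-E=\{\ell\}\times[(-B_1)^+,B_2^-]=E+\lambda_1+\lambda_2 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3.4,yscale=1.6]
\draw[fill=gray!10] (-1.309,0.05) rectangle (-0.309,0.668);
\draw[fill=gray!30] (-0.309,0.05) rectangle (1.309,1.05);
\draw[fill=gray!30] (-1.309,-1.05) rectangle (0.309,-0.05);
\draw[fill=gray!10] (0.309,-0.668) rectangle (1.309,-0.05);
\draw[dashed] (-1.6,0.05) node[above] {$0^+$} -- (1.6,0.05);
\draw[dashed] (-1.6,-0.05) node[below] {$0^-$} -- (1.6,-0.05);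
\draw[ultra thick] (-1.309,-1.05)--(-1.309,-0.05) (-1.309,0.05)--(-1.309,0.668) node[above] {$E$};
\draw[ultra thick] (-0.309,0.05)--(-0.309,1.668) node[left] {$E+\lambda_1$};
\draw[ultra thick] (0.309,-0.05)--(0.309,-1.668) node[right] {$E+\lambda_2$};
\draw[ultra thick] (1.309,-0.668)--(1.309,-0.05) (1.309,0.05)--(1.309,1.05) node[above] {$E+\lambda_1+\lambda_2$};
\node at (-0.809,0.36) {$R_1$}; \node at (0.5,0.55) {$R_2+\lambda_1$};
\node at (-0.5,-0.55) {$R_2$}; \node at (0.809,-0.36) {$R_1+\lambda_2$};
\end{tikzpicture}
\caption{The rectangles along the two lines $0^+$ and $0^-$ into which the line $y=0$ is split, between $x=-\ell$ (the transversal $E$) and $x=\ell$ (its translate $E+\lambda_1+\lambda_2$). The picture is drawn for $k=0$ and stretched horizontally, and only the cut at $y=0$ is shown. The line $0^+$ crosses $R_1$ and then $R_2+\lambda_1$; the line $0^-$ crosses $R_2$ and then $R_1+\lambda_2$. The picture is symmetric under $z\mapsto-z$.}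
\label{fig:rect}
\end{figure}

\subsection{Hits}
Call $x\in\mathbb R$ a \emph{hit} of the line $\mathbb R\times\{t\}$ if $(x,t)\in E+\lambda$ for some $\lambda\in\Lambda$. Then $\lambda_x=x+\ell$, so $\lambda$ is unique, as $\Lambda$ has no nonzero vertical vector. We call $w=t-\lambda_y\in W$ the \emph{height} of the hit.

\begin{lemma}\label{lem:hits}
Let $x$ be a hit of height $w$. If $w\in J_1$, the next hit to the right on the same line is $x+A_1$, and its height is $w-B_2$. If $w\in J_2$, it is $x+A_2$, and its height is $w+B_1$.
\end{lemma}

\begin{proof}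
Every hit of the line has the form $x+\mu_x$ with $\mu\in\Lambda$, and $x+\mu_x$ is a hit exactly when $w-\mu_y\in W$; its height is then $w-\mu_y$. If $w\in J_1$, then $w-B_2\in[(-B_2)^+,(B_1-B_2)^-]\subset W$, so $\mu=\lambda_1$ gives a hit. If $w\in J_2$, then $w+B_1\in[(B_1-B_2)^+,B_1^-]\subset W$, so $\mu=\lambda_2$ gives a hit.

Now let $x+\mu_x$ be any hit with $\mu_x>0$, and write $\mu=m\lambda_1+n\lambda_2$, so that $\mu_y=mB_2-nB_1$. If $m>0>n$, then $\mu_y\ge B_1+B_2$ and $w-\mu_y\le B_1^--(B_1+B_2)=(-B_2)^-$, which is below $W$. If $m<0<n$, then $w-\mu_y\ge(-B_2)^++B_1+B_2=B_1^+$, which is above $W$. So $mn\ge0$, and $\mu_x=mA_1+nA_2>0$ gives $m,n\ge0$, not both $0$. If $w\in J_1$ and $m=0$, then $w-\mu_y=w+nB_1\ge B_1^+$, which is impossible; so $m\ge1$ and $\mu_x\ge A_1$. If $w\in J_2$ and $n=0$, then $w-\mu_y=w-mB_2\le(-B_2)^-$, which is impossible; so $n\ge1$ and $\mu_x\ge A_2$.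
\end{proof}

Every line has a hit, since there is $s\in D$ with $\beta(t)-s\in(-B_2,B_1)$. By Lemma~\ref{lem:hits} its hits are unbounded to the right. By~\eqref{eq:sym} the map $-1$ preserves $E+\Lambda$, so it takes the hits of the line of $t$ to the hits of the line of $-t$, and hits are also unbounded to the left. Hence the hits cut each line into consecutive segments of length $A_1$ or $A_2$, which we call segments of \emph{type $1$} and \emph{type $2$}. By Lemma~\ref{lem:hits}, the segments of type $i$ are exactly the horizontal fibers of the translates $R_i+\lambda$.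

\subsection{The map onto an arc}
Define $\tilde g:\mathbb R\times\hat{\mathbb R}\to\mathbb R$ as the distance to the nearest hit on the same line, with sign $+$ on segments of type $1$ and sign $-$ on segments of type $2$.

\begin{lemma}\label{lem:g}
\textup{(a)} $\tilde g$ is continuous and $G$-invariant, so it induces a map $g=g_k:X\to[-A_2/2,A_1/2]$.

\textup{(b)} The path $\sigma(r)=[-\ell-r,(-B_2)^+]$, $r\in[-A_2/2,A_1/2]$, satisfies $g\sigma(r)=r$. In particular $g$ is onto.

\textup{(c)} Two points in one fiber of $g$ have representatives $(x,t)$, $(x,t')$ with the same first coordinate, both lying in one of the sets $R_1$, $R_2$, $E$.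
\end{lemma}

\begin{proof}
(a) On $R_i+\lambda$ we have $\tilde g(x,t)=\pm\min(r,A_i-r)$ with $r=x+\ell-\lambda_x$ and a fixed sign, which is continuous. The compact sets $R_i+\lambda$ cover $\mathbb R\times\hat{\mathbb R}$, and they form a locally finite family, so $\tilde g$ is continuous. Elements of $G$ take hits to hits and preserve distances along lines. So they preserve the lengths of segments, and hence their types, because $A_1\neq A_2$.

(b) On the line of $(-B_2)^+$ the number $-\ell$ is a hit of height $(-B_2)^+\in J_2$, so the segment to its right has type $2$. Also $-\ell-A_1$ is a hit, with $\lambda=-\lambda_1$ and height $0^+\in J_1$, so the segment to the left of $-\ell$ has type $1$. The point $-\ell-r$ is at distance $|r|$ from $-\ell$, on the left for $r>0$ and on the right for $r<0$, and it is not beyond the midpoint of its segment.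

(c) For the value $0$ both points are hits and have representatives in $E$. For a value $r>0$ both have representatives in $R_1$ with first coordinate $-\ell+r$ or $-\ell+A_1-r$. The element $z\mapsto-z-\lambda_2$ of $G$ acts by $x\mapsto-x-A_2=-2\ell+A_1-x$, which reverses $[-\ell,-\ell+A_1]$, and by $t\mapsto-t+B_1$, which reverses $J_1$. So it maps $R_1$ onto itself and interchanges the two first coordinates. For a value $r<0$ use $R_2$ and the element $z\mapsto-z-\lambda_1$, which acts by $x\mapsto-x-A_1=-2\ell+A_2-x$ and $t\mapsto-t-B_2$ and so reverses both $[-\ell,-\ell+A_2]$ and $J_2$.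
\end{proof}

The cut is used in (a): in $\mathbb R^2$ the rectangles $R_1$ and $R_2$ would share a piece of the line $y=0$, on which the two formulas for $\tilde g$ have opposite signs.

\subsection{Small fibers}
As $k\to\infty$ the heights $B_1,B_2$ tend to $0$, so by Lemma~\ref{lem:g}(c) the fibers of $g_k$ have small images in $S$. This does not yet make them small in $X$, because a fiber could contain both $[x,s^-]$ and $[x,s^+]$. The next lemma says that this happens only far out along the cut.

\begin{lemma}\label{lem:far}
If $(x,0^-)$ and $(x,0^+)$ lie in one $\Lambda$-translate of $R_1$, $R_2$ or $E$, then $|x|\ge\ell$.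
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:hits} twice, starting from the hit $-\ell$ (Figure~\ref{fig:rect}). On the line of $0^+$ the height at $-\ell$ is $0^+\in J_1$, the next hit is $-\ell+A_1$ with height $(-B_2)^+\in J_2$, and the next one is $\ell$. On the line of $0^-$ the height at $-\ell$ is $0^-\in J_2$, the next hit is $-\ell+A_2$ with height $B_1^-\in J_1$, and the next one is $\ell$. As $A_1\ne A_2$, the two lines have no common hit in $(-\ell,\ell)$.

If both points lie in $E+\lambda$, then $x$ is a common hit, so $|x|\ge\ell$. If both lie in $R_i+\lambda$, put $a=-\ell+\lambda_x$. Then $a$ and $a+A_i$ are common hits and $a\le x\le a+A_i$. If $|x|<\ell$, then $a\le-\ell$ and $a+A_i\ge\ell$, so $A_i\ge2\ell=A_1+A_2$, which is false.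
\end{proof}

\begin{proposition}\label{prop:chain}
For every $\eta>0$ the map $g_k$ is an $\eta$-map for all large even $k$. Hence $X$ is chainable.
\end{proposition}

\begin{proof}
Fibers are compact, so otherwise there are, for infinitely many $k$, two points in a fiber of $g_k$ at distance at least $\eta$. By Lemma~\ref{lem:g}(c), after a translation they have representatives $(x_k,t_k)\in\hat\Pi$ and $(x_k,t_k')$ in one translate of $R_1$, $R_2$ or $E$ for this $k$. Then $|\beta(t_k)-\beta(t'_k)|\le\varphi^{-k}+\varphi^{-k-1}\to0$. As $\beta$ is proper, we may pass to a subsequence with $x_k\to x$, $t_k\to t$, $t_k'\to t'$ and $\beta(t)=\beta(t')$. The points $[x,t]$ and $[x,t']$ are at distance at least $\eta$, so $t\neq t'$. Hence $\{t,t'\}=\{s^-,s^+\}$ with $s=\mu_y$ for some $\mu\in\Lambda$; say $t=s^-$, $t'=s^+$, the other case being symmetric. The sets $\{u\le s^-\}$ and $\{u\ge s^+\}$ are open in $\hat{\mathbb R}$, so $t_k\le s^-<s^+\le t_k'$ for large $k$. The second factor of the translate is an order interval, so the translate contains $(x_k,s^-)$ and $(x_k,s^+)$. Translating by $-\mu$ and applying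 Lemma~\ref{lem:far}, we get $|x_k-\mu_x|\ge\frac12(\varphi^k+\varphi^{k+1})\to\infty$, although $x_k$ converges. Chainability follows from Lemma~\ref{lem:epsmap}(b).
\end{proof}

\section{A crooked odd periodic function}\label{sec:crooked}

The function $\psi$ of Section~\ref{sec:model} has to be crooked. To make the shears commute with $G$, it also has to be $1$-periodic and odd.

\begin{lemma}\label{lem:psi}
For every $\eta>0$ there is a piecewise linear, odd, $1$-periodic, $\eta$-crooked function $\psi:\mathbb R\to[-1,1]$ that takes the values $1$ and $-1$, and hence takes them on every closed interval of length $1$.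
\end{lemma}

\begin{proof}
\emph{Crooked paths from $0$ to $n$.} A $1$-crooked path from $0$ to $n$ must reach $n-1$, return to $1$, and then go to $n$, and each of these three trips must again be crooked. This suggests a recursion. We define piecewise linear $w_n:[0,\tau_n]\to[0,n]$ with slopes $\pm1$, $w_n(0)=0$ and $w_n(\tau_n)=n$. Let $w_1,w_2$ be the identities of $[0,1]$ and $[0,2]$. For $n\ge3$ let $w_n$ be the concatenation of three pieces: $U=w_{n-1}$, from $0$ to $n-1$; then $M$, the time reversal of $w_{n-2}+1$, from $n-1$ to $1$; then $V=w_{n-1}+1$, from $1$ to $n$. In terms of turning points,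
\[
w_3:\ 0\to2\to1\to3,\qquad w_4:\ 0\to2\to1\to3\to1\to3\to2\to4 .
\]
The values of $U$, $M$, $V$ lie in $[0,n-1]$, $[1,n-1]$, $[1,n]$. We claim that
\begin{equation}\label{eq:wsym}
w_n(\tau_n-s)=n-w_n(s).
\end{equation}
This holds for $n\le2$. For $n\geq3$, reverse time in each piece and subtract from $n$. By induction, $V$ becomes $n-1-w_{n-1}(\tau_{n-1}-s)=U(s)$, and so $U$ becomes $V$; and $M$ becomes $n-1-w_{n-2}(s)=w_{n-2}(\tau_{n-2}-s)+1=M(s)$.

\emph{$w_n$ is $1$-crooked.} For $n\le2$ see the example after Definition~\ref{def:crooked}. Let $n\ge3$; by induction the three pieces are $1$-crooked. Let $s_1\le s_2$, $a=w_n(s_1)$, $b=w_n(s_2)$. If $s_1,s_2$ belong to the same piece, we are done. In the other cases we use the intermediate value theorem; note that any $p,q$ serving a pair $s_1\le t_1\le t_2\le s_2$ with $w_n(t_1)=a$, $w_n(t_2)=b$ also serve $s_1,s_2$.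
\begin{itemize}
\item $s_1$ in $U$, $s_2$ in $M$. If $a\le b$, then $U$, going from $a$ to $n-1\ge b$ after time $s_1$, takes the value $b$ at some $t_2\ge s_1$; use the pair $s_1,t_2$ in $U$. If $a>b$, then $M$, going from $n-1\ge a$ to $b$ before time $s_2$, takes the value $a$ at some $t_1\le s_2$; use the pair $t_1,s_2$ in $M$.
\item $s_1$ in $M$, $s_2$ in $V$. The symmetry~\eqref{eq:wsym} turns this into the previous case for the times $\tau_n-s_2\le\tau_n-s_1$.
\item $s_1$ in $U$, $s_2$ in $V$. Here $a\le n-1$ and $b\ge1$. If $a\le b$, put $a'=\max(a,1)$ and $b'=\min(b,n-1)$; then $1\le a'\le b'\le n-1$, $|a-a'|\le1$ and $|b-b'|\le1$. The piece $M$ goes from $n-1$ to $1$, so it takes the value $b'$ at a time $p$ and then $a'$ at a time $q\ge p$. If $a>b$, then $1\le b<a\le n-1$, and $M$ takes the value $a$ at a time $t_1$ and then $b$ at a time $t_2>t_1$; use the pair $t_1,t_2$ in $M$.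
\end{itemize}

\emph{The function $\psi$.} Take $n\ge2/\eta$ and put $\psi_0(s)=-1+\frac2n\,w_n\bigl(\tau_n(2s+\frac12)\bigr)$ for $s\in[-\frac14,\frac14]$. This map onto $[-1,1]$ is $\eta$-crooked, and it is odd by~\eqref{eq:wsym}. Let $Z$ be the $1$-periodic function with $Z(s)=s$ on $[-\frac14,\frac14]$ and $Z(s)=\frac12-s$ on $[\frac14,\frac34]$. It is odd, since $Z(-s)=Z(1-s)=s-\frac12=-Z(s)$ for $s\in[\frac14,\frac34]$. It maps each lap $L_j=[\frac j2-\frac14,\frac j2+\frac14]$, $j\in\mathbb Z$, isometrically onto $L_0$, and it is invariant under the reflection in each endpoint of a lap. Put $\psi=\psi_0\circ Z$. Then $\psi$ is piecewise linear, odd and $1$-periodic, it is invariant under these reflections, and it maps each lap onto $[-1,1]$ in an $\eta$-crooked way. Let $s_1\in L_i$, $s_2\in L_j$ with $i<j$.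
\begin{itemize}
\item $j=i+1$. Let $*$ be the reflection in the common endpoint. If $s_1\le s_2^*$, use the pair $s_1,s_2^*$ in $L_i$. Otherwise $s_1^*<s_2$; use the pair $s_1^*,s_2$ in $L_j$.
\item $j=i+2$. Let $s_1^*,s_2^*\in L_{i+1}$ be the reflections of $s_1,s_2$ in the endpoints of $L_{i+1}$. If $s_1^*\le s_2^*$, use this pair in $L_{i+1}$. Otherwise take $p=s_2^*$, $q=s_1^*$.
\item $j\ge i+3$. Take $p\in L_{i+1}$ with $\psi(p)=\psi(s_2)$ and $q\in L_{i+2}$ with $\psi(q)=\psi(s_1)$. \qedhere
\end{itemize}
\end{proof}

\section{The folding lemma}\label{sec:fold}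

Let $a:\mathbb R^2\to\mathbb R$ be a map such that $a(x,y)-x$ is $\Lambda$-periodic and odd. Then $\Phi(x,y)=(a(x,y),y)$ commutes with $G$ and induces a map of $S$, again denoted $\Phi$. In the same way $(x,t)\mapsto(a(x,\beta(t)),t)$ commutes with $G$ and induces a map $\hat\Phi:X\to X$ with
\begin{equation}\label{eq:comm}
\kappa\hat\Phi=\Phi\kappa .
\end{equation}
Since $a(x,y)-x$ is bounded, $x\mapsto a(x,y)$ is onto $\mathbb R$ for each $y$, so $\hat\Phi$ is onto. It is essential here that $\Phi$ preserves horizontal lines: this is why it lifts to the cut space $X$.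

\begin{lemma}\label{lem:fold}
For all $\varepsilon,\delta>0$ there are a function $a$ as above and a homeomorphism $h$ of $\mathbb R^2$ commuting with $G$ such that $|h-\Phi|\le\delta$ and, for every $t\in\hat{\mathbb R}$, the path $\mathbb R\to X$, $x\mapsto\hat\Phi[x,t]$, is $\varepsilon$-crooked.
\end{lemma}

\begin{proof}
\emph{Constants.} Take $\varepsilon_1\le1$ and $N\ge1$ from Lemma~\ref{lem:UL} for $\varepsilon$. Take $\eta>0$ with $2\pi N\eta\le\varepsilon_1/4$, take $\psi$ from Lemma~\ref{lem:psi}, and let $c_\psi$ be a Lipschitz constant of $\psi$. By Lemma~\ref{lem:dual} choose $\zeta\in\Lambda^*$ with $\zeta_x>0$ and $T:=1/\zeta_x\le\varepsilon_1/8$, and then $\xi\in\Lambda^*$ with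
\[
\xi_x>0,\qquad 2\pi N\xi_x\le\tfrac12,\qquad 1/|\xi_y|\le\delta,\qquad |\zeta_y|\,c_\psi/|\xi_y|\le\tfrac12 .
\]
As in Section~\ref{sec:model}, the number $\delta$ enters only in the last choice, where $|\xi_y|$ plays the role of $K$.

\emph{The shears.} For $z=(x,y)$ put
\[
\mathcal V(z)=\bigl(x,\;y+\psi(\langle\zeta,z\rangle)/\xi_y\bigr),\qquad\mathcal H(z)=\bigl(x+N\sin2\pi\langle\xi,z\rangle,\;y\bigr).
\]
The added terms are bounded, odd and $\Lambda$-periodic, so $\mathcal V$ and $\mathcal H$ are proper and commute with $G$. Unlike in the planar model, the term added in $\mathcal V$ depends on $y$ and the term added in $\mathcal H$ depends on $x$. But the first is $\frac12$-Lipschitz in $y$ and the second is $\frac12$-Lipschitz in $x$, by the choice of $\xi$. So $\mathcal V$ is strictly increasing and onto on each vertical line, and $\mathcal H$ on each horizontal line. Both are proper continuous bijections of $\mathbb R^2$, hence homeomorphisms. Let $h=\mathcal H\mathcal V$. Since $\langle\xi,\mathcal V(z)\rangle=\langle\xi,z\rangle+\psi(\langle\zeta,z\rangle)$,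
\[
h(z)=\bigl(a(z),\;y+\psi(\langle\zeta,z\rangle)/\xi_y\bigr),\qquad a(z)=x+N\sin2\pi\bigl(\langle\xi,z\rangle+\psi(\langle\zeta,z\rangle)\bigr).
\]
The function $a(z)-x$ is $\Lambda$-periodic and odd, and $|h-\Phi|\le1/|\xi_y|\le\delta$.

\emph{Crookedness.} Fix $t$, let $y=\beta(t)$, and put
\[
\Psi(x)=\psi(\zeta_xx+\zeta_yy),\qquad\theta(x)=\xi_yy+\xi_xx+\Psi(x),\qquad v(x)=x+N\sin2\pi\theta(x),
\]
so that $\hat\Phi[x,t]=[v(x),t]$. The function $\Psi$ is $\eta$-crooked and takes the values $\pm1$ on every closed interval of length $T$. Let $x_1\le x_2$, $v_1=v(x_1)$, $v_2=v(x_2)$; then $|v_i-x_i|\le N$. In the first two cases we find $x_1\le p\le q\le x_2$ with $|v(p)-v_2|\le\varepsilon_1$ and $|v(q)-v_1|\le\varepsilon_1$, which suffices by (U).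

\emph{Case 1: $x_2-x_1\le2T$.} Choose $x_1\le p\le q\le x_2$ with $|\Psi(p)-\Psi(x_2)|\le\eta$ and $|\Psi(q)-\Psi(x_1)|\le\eta$. Then
\[
|v(p)-v_2|\le2T+2\pi N(2T\xi_x+\eta)\le3T+\varepsilon_1/4\le\varepsilon_1,
\]
and the same computation with $q,x_1$ in place of $p,x_2$ gives $|v(q)-v_1|\le\varepsilon_1$.

\emph{Case 2: $x_2-x_1>2T$ and $|v_1-v_2|\le2N$.} The intervals $[x_1,x_2]$, $[v_1-N,v_1+N]$ and $[v_2-N,v_2+N]$ meet pairwise: the first two contain $x_1$, the first and third contain $x_2$, and the last two contain $(v_1+v_2)/2$. So the largest left endpoint is at most each right endpoint, and it is a common point $b$ of the three intervals. Put $b_0=\min(b,x_2-2T)$; then $b\in[b_0,b_0+2T]\subset[x_1,x_2]$. On a closed interval of length $T$ the function $\theta$ takes two values that differ by at least $2-\xi_xT\ge1$, so $\sin2\pi\theta$ takes all values in $[-1,1]$ there. As $|v_i-b|\le N$, we can choose $p\in[b_0,b_0+T]$ with $N\sin2\pi\theta(p)=v_2-b$ and $q\in[b_0+T,b_0+2T]$ with $N\sin2\pi\theta(q)=v_1-b$. Then $|v(p)-v_2|=|p-b|\le2T\le\varepsilon_1$ and $|v(q)-v_1|=|q-b|\le2T\le\varepsilon_1$.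

\emph{Case 3: $|v_1-v_2|>2N$.} Here we use the recurrence of the leaves. In the interval with endpoints $v_1,v_2$, let $I_1$ and $I_2$ be the closed subintervals of length $N$ with an endpoint at $v_1$ and at $v_2$, respectively; they are disjoint. By (L) there are $s_1\in I_1$ with $d([s_1,t],[v_2,t])\le\varepsilon$ and $s_2\in I_2$ with $d([s_2,t],[v_1,t])\le\varepsilon$. The numbers $v_1,s_1,s_2,v_2$ are monotone in this order. By the intermediate value theorem there is $q\in[x_1,x_2]$ with $v(q)=s_2$, and then $p\in[x_1,q]$ with $v(p)=s_1$, since $s_1$ lies between $v(x_1)$ and $v(q)$. These $p,q$ are as required.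
\end{proof}

\section{The inverse limit}\label{sec:limit}

\subsection{Construction}
We apply Lemma~\ref{lem:fold} infinitely often, with parameters $\varepsilon_n,\delta_n$ ($n\ge0$), and obtain $\Phi_n,\hat\Phi_n,h_n$. The homeomorphism of $S$ induced by $h_n$ is again denoted $h_n$; since $\rho$ does not increase distances, $d_S(h_ns,\Phi_ns)\le\delta_n$ for $s\in S$. Put
\[
\Phi_j^n=\hat\Phi_j\circ\dots\circ\hat\Phi_{n-1}:X\to X\quad(j\le n,\ \Phi_n^n=\mathrm{id}),\qquad H_0=\mathrm{id}_S,\qquad H_{n+1}=H_n\circ h_n .
\]
The map onto $S$ will be the limit of the maps $H_n\kappa\pi_n$, where $\pi_n$ are the projections of the inverse limit. Two things need control. The crookedness of $\hat\Phi_n$ must remain visible in the earlier coordinates, and this determines $\varepsilon_n$. And three points that are separated by $H_n\kappa\pi_n$ must not be brought together by the later perturbations. No single bound does this for all triples, since a triple may be arbitrarily small, so at step $n$ we protect the triples whose points are $\frac1{n+1}$ apart in some coordinate $j\le n$; this determines $\delta_n$.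

At step $n$ the maps $\hat\Phi_i,h_i$ with $i<n$ are known, and so are $\Phi^n_j$ and $H_n$. By uniform continuity choose $\varepsilon_n>0$ such that
\begin{equation}\label{eq:eps}
d(u,u')\le\varepsilon_n\ \Longrightarrow\ d(\Phi^n_ju,\Phi^n_ju')\le\tfrac1{n+1}\quad\text{for all }j\le n .
\end{equation}
Let $d_n(u,u')=\max_{j\le n}d(\Phi_j^nu,\Phi_j^nu')$, and let $\mathcal T_n\subset X^3$ be the compact set of triples with pairwise $d_n$-distances at least $\frac1{n+1}$. The points of such a triple are distinct, and $H_n\kappa$ is simple because $H_n$ is a homeomorphism. Therefore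
\[
m_n=\min\Bigl(1,\ \min_{(u_1,u_2,u_3)\in\mathcal T_n}\ \max_{i,l}\,d_S(H_n\kappa u_i,H_n\kappa u_l)\Bigr)>0,
\]
where $m_n=1$ if $\mathcal T_n=\emptyset$. Choose $\delta_n>0$ such that
\begin{equation}\label{eq:delta}
d_S(s,s')\le\delta_n\ \Longrightarrow\ d_S(H_ns,H_ns')\le2^{-n-2}\min(m_0,\dots,m_n),
\end{equation}
and apply Lemma~\ref{lem:fold} with $\varepsilon_n,\delta_n$.

Let $\mathbf P=\varprojlim(X,\hat\Phi_n)$ be the set of sequences $(u_n)_{n\ge0}$ in $X$ with $\hat\Phi_nu_{n+1}=u_n$, with the metric $\sum_n2^{-n}d(u_n,u_n')$ and the projections $\pi_n:\mathbf P\to X$. Thus $\Phi_j^n\pi_n=\pi_j$. An inverse limit of continua is a continuum, and the $\pi_n$ are onto because the $\hat\Phi_n$ are; so $\mathbf P$ is nondegenerate. Two sequences with the same $n$th term agree in all earlier terms, so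
\begin{equation}\label{eq:fib}
\text{the fibers of }\pi_n\text{ have diameter at most }2^{-n}\operatorname{diam}X .
\end{equation}

\subsection{The limit is the pseudo-arc}

\begin{proposition}\label{prop:pseudo}
$\mathbf P$ is chainable and hereditarily indecomposable. Hence $\mathbf P$ is the pseudo-arc $P$.
\end{proposition}

\begin{proof}
\emph{Chainable.} Let $\varepsilon>0$. By~\eqref{eq:fib}, $\pi_n$ is an $\varepsilon$-map for large $n$. Take $\eta$ from Lemma~\ref{lem:epsmap}(a) and an $\eta$-map $g_k$ from Proposition~\ref{prop:chain}. Then $g_k\pi_n$ is an $\varepsilon$-map onto an arc, and Lemma~\ref{lem:epsmap}(b) applies.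

\emph{Hereditarily indecomposable.} If a subcontinuum is the union of two proper subcontinua, these intersect and neither contains the other. So it suffices to derive a contradiction from subcontinua $Y,Z\subset\mathbf P$ and points $a\in Y\setminus Z$, $b\in Z\setminus Y$, $c\in Y\cap Z$. The plan is to replace the projections of $Y$ and $Z$ in a late coordinate by two overlapping intervals of one leaf segment, on which crookedness is available.

By~\eqref{eq:fib}, $\pi_ja\notin\pi_jZ$ and $\pi_jb\notin\pi_jY$ as soon as $2^{-j}\operatorname{diam}X$ is less than the distances from $a$ to $Z$ and from $b$ to $Y$. Fix such $j$, and fix $\varepsilon>0$ with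
\begin{equation}\label{eq:sep}
d(\pi_ja,\pi_jZ)>3\varepsilon,\qquad d(\pi_jb,\pi_jY)>3\varepsilon .
\end{equation}
Choose $n\ge j$ with $\frac1{n+1}<\varepsilon$ and put $\Theta=\Phi_j^{n+1}=\Phi_j^n\hat\Phi_n$, so that $\Theta\pi_{n+1}=\pi_j$. Choose $\eta>0$ such that $d(u,u')<\eta$ implies $d(\Theta u,\Theta u')<\varepsilon$. Let $g=g_k$ be an $\eta$-map and $\sigma$ its section from Lemma~\ref{lem:g}(b). For $x\in\mathbf P$ let $r_x=g(\pi_{n+1}x)$. The points $\sigma(r_x)$ and $\pi_{n+1}x$ lie in one fiber of $g$, so
\begin{equation}\label{eq:shadow}
d(\Theta\sigma(r_x),\pi_jx)<\varepsilon\qquad(x\in\mathbf P).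
\end{equation}
The sets $I_Y=\{r_x:x\in Y\}$ and $I_Z=\{r_x:x\in Z\}$ are compact intervals, and both contain $r_c$. If $r_a=r_b$, then~\eqref{eq:shadow} gives $d(\pi_ja,\pi_jb)<2\varepsilon$, contrary to~\eqref{eq:sep}. Interchanging $(Y,a)$ and $(Z,b)$ if necessary, we may assume $r_a<r_b$.

The path $\sigma$ runs along one leaf with the decreasing parameter $-\ell-r$, so $\hat\Phi_n\sigma$ is $\varepsilon_n$-crooked by Lemma~\ref{lem:fold}. By~\eqref{eq:eps}, $\Theta\sigma$ is $\frac1{n+1}$-crooked. So there are $r_a\le p\le q\le r_b$ with
\[
d(\Theta\sigma(p),\Theta\sigma(r_b))<\varepsilon,\qquad d(\Theta\sigma(q),\Theta\sigma(r_a))<\varepsilon .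
\]
By~\eqref{eq:shadow}, $d(\Theta\sigma(p),\pi_jb)<2\varepsilon$. If $p=r_x$ with $x\in Y$, then~\eqref{eq:shadow} gives $d(\pi_jb,\pi_jx)<3\varepsilon$, contrary to~\eqref{eq:sep}. So $p\notin I_Y$, and since $p\ge r_a\in I_Y$, we get $p>\max I_Y\ge r_c$. The same argument with $q,a,Z$ in place of $p,b,Y$ gives $q\notin I_Z$, and since $q\le r_b\in I_Z$, we get $q<\min I_Z\le r_c$. Thus $q<r_c<p$, which contradicts $p\le q$.
\end{proof}

\subsection{The simple map onto the sphere}

\begin{proof}[Proof of Theorem~\ref{thm:sphere}]
Identify $P$ with $\mathbf P$ and $S^2$ with $S$, and put $f_n=H_n\kappa\pi_n:P\to S$. By~\eqref{eq:comm},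
\[
f_n=H_n\kappa\hat\Phi_n\pi_{n+1}=H_n\Phi_n\kappa\pi_{n+1},\qquad f_{n+1}=H_nh_n\kappa\pi_{n+1},
\]
so~\eqref{eq:delta} gives $d_S(f_n,f_{n+1})\le2^{-n-2}\min(m_0,\dots,m_n)$ everywhere on $P$. Hence $f_n$ converges uniformly to a map $f$, and
\[
d_S(f,f_n)\le\sum_{i\ge n}2^{-i-2}m_n=2^{-n-1}m_n .
\]
Each $f_n$ is onto, so every point of $S$ is within $2^{-n-1}$ of the compact set $f(P)$ for all $n$, and $f$ is onto.

Suppose that $x_1,x_2,x_3\in P$ are distinct and $f(x_1)=f(x_2)=f(x_3)$. By~\eqref{eq:fib} the points $\pi_jx_1,\pi_jx_2,\pi_jx_3$ are distinct for some $j$, and $d_n(\pi_nx_i,\pi_nx_l)\ge d(\pi_jx_i,\pi_jx_l)$ for $n\ge j$. So for large $n\ge1$ the triple $(\pi_nx_1,\pi_nx_2,\pi_nx_3)$ lies in $\mathcal T_n$, and $\max_{i,l}d_S(f_n(x_i),f_n(x_l))\ge m_n$. But all three points $f_n(x_i)$ are within $2^{-n-1}m_n$ of the common value of $f$, so their mutual distances are at most $2^{-n}m_n<m_n$. This contradiction shows that $f$ is simple.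
\end{proof}

\section{From the sphere to the plane}\label{sec:plane}

The map $f$ of Theorem~\ref{thm:sphere} covers the whole sphere, and we must uncover one point. We first push $f$ off a small disc. This may destroy simplicity on the part of $P$ that is moved, so we then restore simplicity by general position, without touching the part of $P$ that covers a second disc $F$. Both steps use only that $\dim P\le1$.

\begin{lemma}\label{lem:push}
Let $Y$ be a compactum with $\dim Y\le1$, let $\Sigma$ be $\mathbb R^2$ or $S^2$, let $g:Y\to\Sigma$ be a map and $\Delta\subset\Sigma$ a round closed disc. Then there is a map $g^*:Y\to\Sigma\setminus\operatorname{int}\Delta$ that equals $g$ on $g^{-1}(\Sigma\setminus\operatorname{int}\Delta)$ and maps $g^{-1}(\Delta)$ into the circle $\partial\Delta$.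
\end{lemma}

\begin{proof}
By (F1) and (F3) the map $g:g^{-1}(\partial\Delta)\to\partial\Delta$ extends to a map $g^{-1}(\Delta)\to\partial\Delta$. Let $g^*$ be this extension on $g^{-1}(\Delta)$ and $g$ on $g^{-1}(\Sigma\setminus\operatorname{int}\Delta)$. These closed sets cover $Y$, and the two definitions agree on their intersection $g^{-1}(\partial\Delta)$.
\end{proof}

\begin{lemma}\label{lem:genpos}
Let $Y$ be a compactum with $\dim Y\le1$, let $K\subset Y$ be closed, let $F\subset\mathbb R^2$ be closed and nonempty, and let $g_1:Y\to\mathbb R^2$ be a map with $g_1|K$ simple, $g_1(K)\subset F$ and $g_1(Y\setminus K)\subset\mathbb R^2\setminus F$. For every $\varepsilon>0$ there is a simple map $g:Y\to\mathbb R^2$ with $g|K=g_1|K$, $g(Y\setminus K)\subset\mathbb R^2\setminus F$ and $|g-g_1|\le\varepsilon$.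
\end{lemma}

The set $F$ separates the two tasks: values in $F$ are taken only on $K$, where the map is already simple, and values off $F$ are taken only on $Y\setminus K$, where we are free to perturb. The condition $\dim Y\le1$ lets us approximate by maps into finite unions of segments, and three segments in general position in the plane have no common point.

\begin{proof}
Let $\varrho(x)=\frac12\min(\varepsilon,\operatorname{dist}(g_1(x),F))$. This function vanishes on $K$ and is positive off $K$. The set $\mathcal M=\{g\in C(Y,\mathbb R^2):|g-g_1|\le\varrho\}$ is nonempty and closed in $C(Y,\mathbb R^2)$, hence a complete metric space. Each $g\in\mathcal M$ equals $g_1$ on $K$, and for $x\notin K$ we have $\operatorname{dist}(g(x),F)\ge\operatorname{dist}(g_1(x),F)-\varrho(x)>0$. Fix a countable base of nonempty open sets of $Y$, and let $\mathcal Q$ be the family of those closures of its members that miss $K$. Any three distinct points of $Y\setminus K$ lie in pairwise disjoint members of $\mathcal Q$. For pairwise disjoint $Q_1,Q_2,Q_3\in\mathcal Q$ let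
\[
\mathcal O=\{g\in\mathcal M:g(Q_1)\cap g(Q_2)\cap g(Q_3)=\emptyset\}.
\]
This set is open in $\mathcal M$: for $g\in\mathcal O$ the function $\max_{i,l}|g(x_i)-g(x_l)|$ has a positive minimum on $Q_1\times Q_2\times Q_3$, and this persists under small perturbations.

\emph{$\mathcal O$ is dense.} Let $g\in\mathcal M$ and $\theta>0$. We first make room inside $\mathcal M$. Put $g'=(1-\tau)g+\tau g_1$ with $\tau\in(0,1]$ so small that $|g'-g|<\theta/2$; then $|g'-g_1|\le(1-\tau)\varrho$. Let $Q=Q_1\cup Q_2\cup Q_3$, choose $c>0$ with $\varrho>c$ on $Q$, let $V=\{\varrho>c\}$, and choose $0<\xi<\min(\theta/2,\tau c)$.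

By (F1) each $Q_i$ has a finite cover by nonempty relatively open sets $U_{i,\nu}$ whose $g'$-images have diameter less than $\xi/2$, with each point in at most two of them. Let $(\chi_{i,\nu})_\nu$ be a partition of unity on $Q_i$ with $\chi_{i,\nu}=0$ off $U_{i,\nu}$. Choose points $v_{i,\nu}\in\mathbb R^2$, called vertices, at distance less than $\xi/2$ from $g'(U_{i,\nu})$ and all together in general position: they are distinct, no three are collinear, and no three lines spanned by pairwise disjoint pairs of them are concurrent. To achieve this, choose them one at a time. A new vertex must differ from the earlier ones and avoid the lines through two of them. It must also avoid the line through an earlier vertex $u$ and the intersection point of two lines spanned by disjoint pairs of earlier vertices other than $u$; these two lines are distinct and their intersection point is not $u$, since no three earlier vertices are collinear. Finitely many points and lines do not cover an open set.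

Let $g''=\sum_\nu\chi_{i,\nu}v_{i,\nu}$ on $Q_i$. If $x\in U_{i,\nu}$, then $|v_{i,\nu}-g'(x)|<\xi$, so $|g''-g'|<\xi$ on $Q$. Suppose $y\in g''(Q_1)\cap g''(Q_2)\cap g''(Q_3)$. For each $i$, the point $y$ is a vertex $v_{i,\nu}$ or an interior point of a segment joining two vertices with first index $i$. If $y=v_{i,\nu}$, take $i'\ne i$; then $v_{i,\nu}$ coincides with a vertex $v_{i',\nu'}$ or is collinear with two such vertices, which is excluded. Otherwise $y$ lies on three lines spanned by pairwise disjoint pairs, which is excluded too. So $g''(Q_1)\cap g''(Q_2)\cap g''(Q_3)=\emptyset$.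

Extend $g''-g'$ from $Q$ to $Y$ by (F4) and multiply by a Urysohn function that is $1$ on $Q$ and $0$ off $V$. This gives $\tilde e:Y\to\mathbb R^2$ with $\tilde e=g''-g'$ on $Q$, $|\tilde e|\le\xi$, and $\tilde e=0$ off $V$. On $V$ we have $|g'+\tilde e-g_1|\le(1-\tau)\varrho+\tau c\le\varrho$, and off $V$ we have $|g'+\tilde e-g_1|\le(1-\tau)\varrho$. So $g'+\tilde e\in\mathcal M$. It equals $g''$ on $Q$, so it lies in $\mathcal O$, and its distance from $g$ is at most $\theta/2+\xi<\theta$.

By Baire's theorem some $g\in\mathcal M$ lies in all the countably many sets $\mathcal O$. A point of $F$ has $g$-preimages only in $K$, so at most two. A point off $F$ has preimages only in $Y\setminus K$, and three distinct ones would lie in pairwise disjoint members of $\mathcal Q$, which is excluded. So $g$ is simple.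
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
Let $f:P\to S^2$ be simple and onto. Choose a point $z\in S^2$, a round closed disc $\Delta$ centered at $z$, and a round closed disc $F\subset S^2\setminus\Delta$. Let $g_1=f^*$ be given by Lemma~\ref{lem:push}. It omits $z$, so we regard it as a map into $S^2\setminus\{z\}\cong\mathbb R^2$ by stereographic projection, under which $F$ becomes a closed disc in the plane. Let $K=f^{-1}(F)$. Then $g_1=f$ on $K$, so $g_1|K$ is simple and $g_1(K)=F$. A point $x\notin K$ is sent by $g_1$ either to $f(x)\notin F$ or into $\partial\Delta$, which misses $F$. Lemma~\ref{lem:genpos} gives a simple map $g:P\to\mathbb R^2$ with $g(P)\supset g(K)=F$. By (F1) and (F2), $\dim g(P)=2>1=\dim P$.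
\end{proof}

\section{Density and meagerness}\label{sec:dense}

To prove density we graft a small piece of $f$ onto a given map $g_0$. The piece must sit on a subset of $P$ on which $g_0$ is almost constant, so we want a small disc in $S^2$ whose whole $f$-preimage is small. This requires a point with only one preimage.

\begin{lemma}\label{lem:single}
Let $f:P\to S^2$ be simple and onto. Then some $y_0\in S^2$ has exactly one preimage.
\end{lemma}

\begin{proof}
Otherwise every fiber has exactly two points, and $S^2=\bigcup_nB_n$ with $B_n=\{y:\operatorname{diam}f^{-1}(y)\ge1/n\}$. Each $B_n$ is closed: if $y_i\to y$ with $y_i\in B_n$, a subsequence of the pairs $f^{-1}(y_i)$ converges to a pair of points of $f^{-1}(y)$ at distance at least $1/n$. By Baire's theorem some $B_n$ has an interior point $y$; let $f^{-1}(y)=\{a,b\}$. Take disjoint closed neighborhoods $V_a,V_b$ of $a,b$ of diameter less than $1/n$. By compactness there is a closed disc $\Delta\subset B_n$ around $y$ with $f^{-1}(\Delta)\subset V_a\cup V_b$. For $y'\in\Delta$ the two points of $f^{-1}(y')$ are at distance at least $1/n$, so exactly one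 of them lies in $V_a$. Hence $f$ maps the compactum $V_a\cap f^{-1}(\Delta)$ bijectively, and so homeomorphically, onto $\Delta$. Then $P$ contains a disc, contrary to $\dim P=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
\emph{Density.} Let $f$ be as in Theorem~\ref{thm:sphere} and $f^{-1}(y_0)=\{x_0\}$. Given $g_0$ and $\varepsilon$, put $c=g_0(x_0)$, and let $\bar B_s$ be the closed disc of radius $s\varepsilon/4$ about $c$. Let $\chi$ be a homeomorphism of a round closed disc in $S^2$ centered at $y_0$ onto $\bar B_1$ that takes $y_0$ to $c$ and concentric discs to concentric discs, and let $\Delta_s=\chi^{-1}(\bar B_s)$ for $0<s\le1$. The compact sets $f^{-1}(\Delta_s)$ decrease to $\{x_0\}$ as $s\to0$, so there is $s\in(0,\frac12]$ with $|g_0-c|<\varepsilon/4$ on $f^{-1}(\Delta_s)$. Put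
\[
K=f^{-1}(\Delta_{s/2}),\qquad K'=f^{-1}(\Delta_s),\qquad M=P\setminus f^{-1}(\operatorname{int}\Delta_s),\qquad F=\bar B_{s/2}.
\]
On $K'$ we have $|\chi f-g_0|\le s\varepsilon/4+\varepsilon/4\le\varepsilon/2$. Applying (F4) to $\chi f-g_0$, we get $\tilde g:P\to\mathbb R^2$ with $\tilde g=\chi f$ on $K'$ and $|\tilde g-g_0|\le\varepsilon/2$. Points of $M$ may be sent into $F$ by $\tilde g$, so we push them away. Lemma~\ref{lem:push}, applied to $\tilde g|M$ and the disc $\bar B_s$, gives $g^*:M\to\mathbb R^2\setminus\operatorname{int}\bar B_s$ with $g^*=\tilde g$ wherever $\tilde g\notin\operatorname{int}\bar B_s$, and $|g^*-\tilde g|\le\operatorname{diam}\bar B_s=s\varepsilon/2\le\varepsilon/4$.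

Let $g_1=\chi f$ on $K'$ and $g_1=g^*$ on $M$. These closed sets cover $P$. On $K'\cap M=f^{-1}(\partial\Delta_s)$ we have $\tilde g=\chi f\in\partial\bar B_s$, so $g^*=\chi f$ there, and $g_1$ is a well-defined map with $|g_1-g_0|\le3\varepsilon/4$. The restriction $g_1|K=\chi f|K$ is simple, and $g_1(K)=F$ because $f$ is onto. Also $g_1(P\setminus K)\cap F=\emptyset$, since $K'\setminus K$ goes into $\bar B_s\setminus\bar B_{s/2}$ and $M$ goes off $\operatorname{int}\bar B_s\supset F$. Lemma~\ref{lem:genpos} with $\varepsilon/8$ gives a simple map $g$ with $|g-g_0|\le7\varepsilon/8<\varepsilon$ and $g(P)\supset F$, so $\dim g(P)=2$.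

\emph{Meagerness.} For $z\in\mathbb R^2$ the set $\mathcal U_z=\{g\in C(P,\mathbb R^2):z\notin g(P)\}$ is open, since $g(P)$ is compact. It is dense: if $\Delta$ is a round closed disc centered at $z$, the map $g^*$ of Lemma~\ref{lem:push} omits $z$ and satisfies $|g^*-g|\le\operatorname{diam}\Delta$. If $\dim g(P)=2$, then $g(P)$ has an interior point by (F2), so it contains a point $z\in\mathbb Q^2$. Hence the maps with two-dimensional image lie in the union of the countably many closed nowhere dense sets $C(P,\mathbb R^2)\setminus\mathcal U_z$, $z\in\mathbb Q^2$, and they form a meager set.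
\end{proof}

\begin{thebibliography}{1}

\bibitem{CWE}
\emph{Conditions Which Ensure} (as printed: CONDITIONS WHICH ENSURE),
\texttt{https://typeset.io/pdf/\allowbreak conditions-which-ensure-\allowbreak that-a-simple-map-\allowbreak does-not-raise-\allowbreak mn53g1hpyk.pdf}

\end{thebibliography}
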